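# A norm on $\ell_2$, close to the Hilbert norm, for which the cluster value theorem fails at the origin

## 1. Graphs of polynomials over $\mathbb F_p$ as unit vectors

Let $p$ be a prime and let $e_{x,y}$, $(x,y)\in\mathbb F_p\times\mathbb F_p$, be the standard orthonormal basis of $\ell_2(\mathbb F_p\times\mathbb F_p)$. To a function $g:\mathbb F_p\to\mathbb F_p$ we attach its graph, normalized:
$$v_g=p^{-1/2}\sum_{x\in\mathbb F_p}e_{x,g(x)},\qquad |v_g|=1 .$$
Let $1\le n<p$. Take for $g$ a polynomial over $\mathbb F_p$ of degree at most $n$, and write $a(g)$ for its coefficient of $x^n$. Everything today rests on two facts about these vectors: they are almost orthogonal, and a complex polynomial of degree at most $n$ cannot, on average, detect the value of $a(g)$.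

**Lemma 1.** Let $1\le n<p$.

(i) If $g\ne g'$ are polynomials over $\mathbb F_p$ of degree at most $n$, then $0\le\langle v_g,v_{g'}\rangle\le n/p$.

(ii) Fix $a\in\mathbb F_p$. Let $g_0$ be uniformly random among the polynomials of degree $<n$ over $\mathbb F_p$, and let $g=ax^n+g_0$. Let $R:\mathbb F_p\to\mathbb F_p$ have independent, uniformly distributed values $R(x)$. Then $\mathbb E f(v_g)=\mathbb E f(v_R)$ for every complex polynomial $f$ of degree at most $n$ in the $p^2$ coordinates of $\ell_2(\mathbb F_p\times\mathbb F_p)$.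

**Proof of (i).** The inner product is $\#\{x:g(x)=g'(x)\}/p$, and the nonzero polynomial $g-g'$ of degree at most $n$ has at most $n$ roots.

**Proof of (ii).** By linearity let $f$ be a monomial, a product of at most $n$ coordinate functions. The coordinate function with index $(x,y)$ takes at $v_R$ the value $p^{-1/2}1_{\{R(x)=y\}}$, and at $v_g$ the value $p^{-1/2}1_{\{g(x)=y\}}$. So $\mathbb Ef(v_R)$ and $\mathbb Ef(v_g)$ are the same function of the joint law of the values of $R$, respectively $g$, at $m\le n$ distinct points $x_1,\dots,x_m$. It remains to see that both laws are uniform on $\mathbb F_p^m$. For $R$ this is the definition. For $g$, add points until there are $n$ distinct ones, which is possible since $n\le p$. By Lagrange interpolation, the map from the $n$ coefficients of $g_0$ to its $n$ values is a bijection $\mathbb F_p^n\to\mathbb F_p^n$, so the values of $g_0$ are jointly uniform. Adding the fixed numbers $ax_i^n$ is a translation of $\mathbb F_p^n$ and keeps the law uniform. $\square$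

**Example.** Take $p=3$, $n=1$. The nine vectors are the lines $y=ax+b$. Parallel lines give orthogonal vectors; lines with different slopes meet once, with inner product $1/3$. Fix the slope $a$ and let $b$ be random: the coordinate $(x,y)$ of $v_g$ has mean $3^{-1/2}\cdot\frac13$, whatever $a$ is, the same as for a random function. Degree $2$ does detect the slope. The product of the coordinates $(0,0)$ and $(1,0)$ has mean $\frac13\Pr(R(0)=R(1)=0)=\frac1{27}$ for a random function, but $\frac13\Pr(b=0)=\frac19$ when $a=0$.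

What is this for? We shall build a convex ball out of the vectors $v_g$, tagging each one with an extra coordinate whose phase is tied to $a(g)$. In the ball, a point whose extra coordinate is near $0$ must mix several almost orthogonal vectors $v_g$, and this makes it short. But an algebra of functions generated by polynomials averages over the phases without noticing that $v_g$ depends on the phase, and it sees a vector of full length with extra coordinate $0$. The question that this discrepancy answers is the following.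

## 2. Cluster sets, fibers, and the statements

Let $X$ be a complex Banach space with open unit ball $B$, and let $\overline B^{**}$ be the closed unit ball of $X^{**}$. A continuous $m$-homogeneous polynomial is a map $x\mapsto b(x,\dots,x)$ with $b$ a bounded symmetric $m$-linear form; a continuous polynomial is a finite sum of such maps. For $m=2$ we write $P(x)=b(x,x)$, so that $P(x+y)=P(x)+2b(x,y)+P(y)$.

**Definition.** $A_u(B)$ is the uniform algebra, with the supremum norm $\|f\|_B$, of the analytic functions on $B$ that are uniformly continuous on $B$; equivalently, of the uniform limits on $B$ of continuous polynomials on $X$.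

Its spectrum $M_{A_u(B)}$ is the set of characters, that is, nonzero multiplicative linear functionals. Recall that a character satisfies $\varphi(1)=1$ and $|\varphi(f)|\le\|f\|_B$, and that the spectrum is compact for pointwise convergence on the algebra. The Gelfand transform is $\widehat f(\varphi)=\varphi(f)$. Restricting $\varphi$ to $X^*\subset A_u(B)$ gives a point $\pi(\varphi)\in\overline B^{**}$, $\pi(\varphi)(L)=\varphi(L)$.

**Definition.** For $z\in\overline B^{**}$, the fiber over $z$ is $M_z=\{\varphi\in M_{A_u(B)}:\pi(\varphi)=z\}$. For $f\in A_u(B)$, the cluster set $Cl_B(f,z)$ is the set of all limits of $f(x_\alpha)$ over nets $(x_\alpha)$ in $B$ converging weak-star to $z$. The cluster value theorem holds for $A_u(B)$ at $z$ if $Cl_B(f,z)=\widehat f(M_z)$ for every $f\in A_u(B)$.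

**Example.** Let $X=\ell_2$ with its usual norm, fix $0<|\lambda|<1$, let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and put $\varphi(f)=\lim_{\mathcal U}f(\lambda e_j)$. This is a character. Since $L(\lambda e_j)\to0$ for $L\in X^*$, it lies in $M_0$. It is not evaluation at $0$: for $P(x)=\sum_jx_j^2$ we get $\varphi(P)=\lambda^2\ne0=P(0)$.

One inclusion always holds: $Cl_B(f,z)\subseteq\widehat f(M_z)$. Indeed, if $x_\alpha\to z$ weak-star and $f(x_\alpha)\to w$, then by compactness a subnet of the evaluations at $x_\alpha$ converges in $M_{A_u(B)}$ to some $\varphi$. Then $\varphi(L)=\lim L(x_\alpha)=z(L)$ for $L\in X^*$ and $\varphi(f)=w$. So the content of the cluster value theorem is that the fiber carries no values other than those reached by nets in the ball.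

A basis $(e_j)$ is $K$-unconditional if $\|\sum\epsilon_ja_je_j\|\le K\|\sum a_je_j\|$ whenever $|\epsilon_j|\le1$, and shrinking if its coordinate functionals span a norm-dense subspace of $X^*$. Theorem 3.1 of "Cluster Values Of Analytic Functions On A Banach Space" says that if $X$ has a shrinking $1$-unconditional basis, in particular if $X$ is a Hilbert space, then the cluster value theorem holds for $A_u(B)$ at $0$. The same proof works for a shrinking $1$-unconditional finite-dimensional decomposition, where finite-dimensional subspaces replace the basis vectors. The question is whether the cluster value theorem for $A_u(B)$ at $0$ holds for every complex Banach space. It does not.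

**Theorem 1.** For every $\tau\in(0,1]$ there is a norm $\|\cdot\|$ on $\ell_2$ with
$$(1+2\tau)^{-1}|x|\le\|x\|\le|x|\qquad(|\cdot|=\text{Hilbert norm}),$$
and a continuous $2$-homogeneous polynomial $P$, such that for $X=(\ell_2,\|\cdot\|)$ with open unit ball $B$
$$Cl_B(P,0)\subseteq\{|w|\le(1+\tau-\tau^2/16)^2\},\qquad(1+\tau)^2\in\widehat P(M_0).$$
Hence the cluster value theorem for $A_u(B)$ fails at $0$. In this $X$ an orthonormal basis is shrinking and $(1+2\tau)$-unconditional, so "$1$-unconditional" in Theorem 3.1 cannot be relaxed to "$(1+\varepsilon)$-unconditional" for any $\varepsilon>0$.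

**Theorem 2.** For the spaces $X$ of Theorem 1:

(a) The cluster value theorem also fails at $0$ for $H^\infty(B)$, the algebra of bounded analytic functions on $B$ (fibers and cluster sets being defined in the same way).

(b) It fails for $A_u(B)$ at every point of some norm-neighborhood of $0$.

(c) Every Banach space with a complemented subspace isomorphic to $\ell_2$ has an equivalent norm for which the cluster value theorem for $A_u(B)$ fails at $0$.

**Theorem 3.** Let $X$ be isomorphic to $\ell_2$, $P$ a continuous $2$-homogeneous polynomial on $X$, and $N(P)=\max\{|w|:w\in Cl_B(P,0)\}$. Then $|\varphi(P)|\le2N(P)$ for all $\varphi\in M_0$. The constant $2$ is best possible.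

All spaces in Theorems 1 and 3 are reflexive, so there weak-star convergence of points of $B$ is weak convergence in $X$.

## 3. Quadratic polynomials by hand, and what convexity forbids

In finite dimensions nothing can go wrong. The continuous polynomials are polynomials in the coordinates, so $\varphi\in M_z$ satisfies $\varphi(f)=f(z)$ for polynomials, hence for all $f\in A_u(B)$ (extended continuously to $\overline B$). Weak convergence is norm convergence, so both sets are $\{f(z)\}$. In any space, for $f=L\in X^*$ and $z=0$ both sets are $\{0\}$. So the first real case is a $2$-homogeneous polynomial $P$ in infinite dimensions.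

For such $P$ the cluster set at $0$ is a disc. We have
$$Cl_B(P,0)=\bigcap_U\overline{P(U\cap B)},\tag{1}$$
where $U$ runs over the weak-star neighborhoods of $0$ in $X^{**}$, and $U\cap B$ means the points of $B$ lying in $U$. This is a downward directed family of nonempty compact sets, so the cluster set is compact. It contains $0=P(0)$. It is stable under multiplication by $\lambda^2$, $|\lambda|\le1$, because $\lambda x_\alpha\in B$ is again weak-star null and $P(\lambda x_\alpha)=\lambda^2P(x_\alpha)$. So it is the closed disc of radius $N(P)$, and for a single quadratic $P$ the cluster value property at $0$ says exactly that $|\varphi(P)|\le N(P)$ for all $\varphi\in M_0$.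

Now let $X$ be isomorphic to $\ell_2$. Fix a Hilbert norm $|\cdot|$ on $X$ and $C\ge1$ with $|x|\le C\|x\|$ and $\|x\|\le C|x|$. Let $(e_j)$ be an orthonormal basis for $|\cdot|$, let $F_k$ be the orthogonal projection onto $\mathrm{span}(e_1,\dots,e_k)$, and let $G_k=I-F_k$.

**Lemma 2.** Let $P(x)=b(x,x)$ be a continuous $2$-homogeneous polynomial on $X$.

(i) $\varphi(P)=\varphi(P\circ G_k)$ for all $\varphi\in M_0$ and all $k$.

(ii) For each $\eta>0$ there is $k_0$ with $|P(y)|\le(N(P)+\eta)\|y\|^2$ for all $y\in\ker F_{k_0}$.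

**Proof of (i).** Since $x=F_kx+G_kx$,
$$P(x)-P(G_kx)=P(F_kx)+2b(F_kx,G_kx)=\sum_{j\le k}x_j\bigl(b(e_j,F_kx)+2b(e_j,G_kx)\bigr).$$
Here $x_j$ is the $j$-th coordinate functional, an element of $X^*$, so $\varphi(x_j)=0$. As $\varphi$ is multiplicative, it kills the sum.

**Proof of (ii).** By (1) and compactness, some set $\overline{P(U\cap B)}$ lies in the open disc $\{|w|<N(P)+\eta\}$. We may take $U=\{x:|L_i(x)|<\varepsilon,\ i\le m\}$ with $L_i\in X^*$. If $y\in B$ and $F_ky=0$, then $|L_i(y)|=|L_i(G_ky)|\le C|L_i\circ G_k|$, where $|L_i\circ G_k|$, the norm of the tail of a vector of $\ell_2$, tends to $0$. So for some $k_0$ all $y\in B\cap\ker F_{k_0}$ lie in $U$ and satisfy $|P(y)|\le N(P)+\eta$. Apply this to $y/(t\|y\|)$ with $t>1$, use homogeneity, and let $t\downarrow1$. $\square$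

Suppose that the norm is the Hilbert norm itself. Then $G_k$ maps $B$ into $B$, and Lemma 2 gives, with $k=k_0$,
$$|\varphi(P)|=|\varphi(P\circ G_k)|\le\sup_{x\in B}|P(G_kx)|\le(N(P)+\eta)\sup_{x\in B}\|G_kx\|^2\le N(P)+\eta .$$
So $|\varphi(P)|\le N(P)$. For a general equivalent norm the last inequality fails: cutting off the first coordinates may push a point out of the ball, and the argument only gives $N(P)$ times $\liminf_k\|G_k\|^2$. This suggests a ball with points $(r,sv)$ for which $(0,sv)$ is well outside, and a character in $M_0$ that behaves like evaluation at such points $(0,sv)$.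

The simplest way to try this fails, and the reason tells us what to do. Let the space be $\mathbb C\oplus H$ with $H$ a Hilbert space, and let $(v_j)$ be an orthonormal sequence in $H$. We would like $\varphi(f)=\lim_{\mathcal U}f(0,sv_j)$, where $(0,sv_j)$ is outside the ball. For this we need $|f(0,sv_j)|\le\|f\|_B$. The mean value property would give it: if $f$ has degree $<p$ and $\omega=e^{2\pi i/p}$, then
$$f(0,sv_j)=\frac1p\sum_{a\in\mathbb F_p}f(r\omega^a,sv_j),$$
and it is enough that all $(r\omega^a,sv_j)$ lie in $\overline B$. But then, by convexity, their average $(0,sv_j)$ also lies in $\overline B$, and $\varphi$ only produces cluster values: $\theta sv_j$ with $\theta\uparrow1$ gives a net in $B$. So one vector must not carry all the phases.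

The way out is to let the vector depend on the phase: with $\omega^a$ use a random vector $v_g$ with $a(g)=a$. Convexity then only puts the average of the points in the ball, and this average is harmless: $\mathbb Ev_R=p^{-3/2}\sum_{x,y}e_{x,y}$ has norm $p^{-1/2}$. Lemma 1(ii) says that a polynomial $f$ of degree at most $n$ does not notice the change, so the mean value formula survives with $\mathbb Ef(0,sv_R)$ on the left. Finally, $f\mapsto\mathbb Ef(0,sv_R)$ is asymptotically multiplicative, because $f(0,sv_R)$ concentrates at its mean.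

## 4. The ball generated by tagged graph vectors

Fix $r,s>0$ and an integer $\kappa\ge2$, and put $\delta=1/\kappa$. For $n\ge1$ let $p_n$ be a prime with $p_n\ge\kappa n$; in particular $p_n>n$ and $p_n\to\infty$. Let $\Gamma_n=\mathbb F_{p_n}\times\mathbb F_{p_n}$ and $\Gamma=\bigsqcup_n\Gamma_n$. Let $H=\ell_2(\Gamma)$ have orthonormal basis $(e_{n,x,y})$, and let $E=\mathbb C\oplus_2H\cong\ell_2$, with Hilbert norm $|\cdot|$ and elements $(\zeta,h)$. For $g$ over $\mathbb F_{p_n}$ of degree at most $n$, let $v_{n,g}$ be the vector $v_g$ of Section 1, placed in $\ell_2(\Gamma_n)\subset H$, and put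
$$w_{n,g}=\bigl(r,\ s\,\omega_n^{-a(g)}v_{n,g}\bigr)\in E,\qquad\omega_n=e^{2\pi i/p_n}.$$
List all these vectors as $(w_i)_{i\in I}$, $w_i=(r,sc_iv_i)$ with $|c_i|=1$. For $i\ne j$ we have
$$0\le\langle v_i,v_j\rangle\le\delta.\tag{2}$$
Indeed, for different $n$ the supports are disjoint, and for equal $n$ Lemma 1(i) gives the bound $n/p_n\le\delta$. Define
$$\|x\|=\inf\Bigl\{\sum|\lambda_i|+\mu:\ x=\sum\lambda_iw_i+\mu x',\ \text{finite sum},\ \mu\ge0,\ |x'|\le1\Bigr\}.$$

**The norm is equivalent to $|\cdot|$.** Taking no $w_i$ and $\mu=|x|$ shows $\|x\|\le|x|$. Homogeneity is clear. For the triangle inequality, add two decompositions and note that $\mu x'+\nu y'$ is $\mu+\nu$ times a vector of Hilbert norm at most $1$. So $\|\cdot\|$ is a seminorm. Since $|w_i|=\sqrt{r^2+s^2}$, every decomposition gives $|x|\le\max(1,\sqrt{r^2+s^2})\,(\sum|\lambda_i|+\mu)$, hence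
$$\|x\|\le|x|\le\max\bigl(1,\sqrt{r^2+s^2}\bigr)\|x\|.\tag{3}$$
Let $X=(E,\|\cdot\|)$, with open unit ball $B$. By definition $\|w_i\|\le1$. The polynomial is
$$P(\zeta,h)=\sum_{\gamma\in\Gamma}h_\gamma^2,\qquad|P(\zeta,h)|\le|h|^2 .$$

## 5. Points of the ball with small first coordinate are short

We need an upper bound for $|h|$ when $(\zeta,h)\in B$ and $\zeta$ is near $0$. Look first at the midpoint $\frac12(w_1-w_2)=(0,\frac s2(c_1v_1-c_2v_2))$: its first coordinate is $0$, and $|c_1v_1-c_2v_2|^2\le2+2\delta$ by (2), so its length is at most $s\sqrt{\frac12+\frac\delta2}$, well below $s$. In general the tags $r$ must cancel, so no single weight can exceed about $\frac12$, and near-orthogonality does the rest.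

**Lemma 3.** If $x=(\zeta,h)\in B$, there is $\mu\in[0,1]$ with
$$|h|\le s\,\min\Bigl(1-\mu,\ \sqrt{\tfrac12+\delta+\tfrac{|\zeta|+\mu}{2r}}\Bigr)+\mu .$$

**Step 1: reduce to the combination of the $v_i$.** Since $\|x\|<1$, we can write $x=\sum\lambda_iw_i+\mu(\zeta',h')$ with $|(\zeta',h')|\le1$ and $\sigma+\mu<1$, where $\sigma=\sum|\lambda_i|$. Merging terms with the same index does not increase $\sigma$, so the indices may be taken distinct. Put $u=\sum\lambda_ic_iv_i$. Then $h=su+\mu h'$, so $|h|\le s|u|+\mu$. Clearly $|u|\le\sigma\le1-\mu$, which is the first bound.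

**Step 2: use near-orthogonality.** By (2), and since $\sigma\le1$,
$$|u|^2\le\sum_i|\lambda_i|^2+\delta\sum_{i\ne j}|\lambda_i||\lambda_j|\le\sigma\max_i|\lambda_i|+\delta\sigma^2\le\max_i|\lambda_i|+\delta .$$

**Step 3: bound the largest weight by the tag.** For each $k$, $|\lambda_k|\le|\sum_i\lambda_i|+\sum_{i\ne k}|\lambda_i|$. Adding $|\lambda_k|$ to both sides gives $2|\lambda_k|\le|\sum_i\lambda_i|+\sigma\le|\sum_i\lambda_i|+1$. The first coordinate reads $\zeta=r\sum\lambda_i+\mu\zeta'$, so $|\sum\lambda_i|\le(|\zeta|+\mu)/r$. Hence $|\lambda_k|\le\frac12+\frac{|\zeta|+\mu}{2r}$ for all $k$. Insert this in Step 2. (If there are no $w_i$, then $u=0$ and all is trivial.) $\square$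

## 6. A character over $0$ built from expectations

**Lemma 4.** For every choice of $r,s,\kappa$ there is $\varphi\in M_0$ with $\varphi(P)=s^2$.

For each $n$, with $p=p_n$, let $(R(x))_{x\in\mathbb F_p}$ be independent and uniform in $\mathbb F_p$, let $V_n=p^{-1/2}\sum_xe_{n,x,R(x)}$, so $|V_n|=1$, and for a continuous polynomial $f$ on $X$ put
$$\varphi_n(f)=\mathbb E f(0,sV_n).$$
This is a finite average of values at points that may lie outside $B$. We show that in the limit it is nevertheless contractive and multiplicative.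

**Step A: if $n\ge\deg f$, then $|\varphi_n(f)|\le\|f\|_B$.** Let $\Phi(\xi)=\mathbb Ef(r\xi,sV_n)$. This is a polynomial in $\xi\in\mathbb C$ of degree at most $\deg f\le n<p$. Since $\sum_{a\in\mathbb F_p}\omega_n^{ak}=0$ for $1\le k\le p-1$,
$$\varphi_n(f)=\Phi(0)=\frac1p\sum_{a\in\mathbb F_p}\Phi(\omega_n^a).$$
Fix $a$, and let $g=ax^n+g_0$ with $g_0$ random as in Lemma 1(ii). The function $h\mapsto f(r\omega_n^a,sh)$ on $\ell_2(\Gamma_n)$ is a polynomial of degree at most $n$ in finitely many coordinates. By Lemma 1(ii),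
$$\Phi(\omega_n^a)=\mathbb E f(r\omega_n^a,sv_{n,g})=\mathbb E f(\omega_n^aw_{n,g}),$$
because $a(g)=a$ and so $\omega_n^aw_{n,g}=(r\omega_n^a,s\,\omega_n^a\omega_n^{-a}v_{n,g})$. Now $\|\omega_n^aw_{n,g}\|\le1$, and $f$ is continuous, so $|f|\le\|f\|_B$ at this point (approach it by $\theta\,\omega_n^aw_{n,g}$, $\theta\uparrow1$). Hence $|\Phi(\omega_n^a)|\le\|f\|_B$, and averaging over $a$ gives the claim.

**Step B: $\varphi_n(f_1f_2)-\varphi_n(f_1)\varphi_n(f_2)\to0$ for all continuous polynomials $f_1,f_2$.** This difference is the covariance $\mathbb E[(Z_1-\mathbb EZ_1)(Z_2-\mathbb EZ_2)]$ of $Z_i=f_i(0,sV_n)$. By Cauchy–Schwarz it suffices that $\mathrm{Var}\,Z=\mathbb E|Z-\mathbb EZ|^2\to0$ for $Z=f(0,sV_n)$ with $f$ any continuous polynomial.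

First we bound the variance by the effect of changing one value of $R$. Enumerate $\mathbb F_p=\{x_1,\dots,x_p\}$ and let $\mathcal A_j$ be the $\sigma$-algebra generated by $R(x_1),\dots,R(x_j)$. Let $R'(x_1),\dots,R'(x_p)$ be independent uniform copies, independent of $R$. Let $V_n^{(j)}$ be $V_n$ with $R(x_j)$ replaced by $R'(x_j)$, and let $Z^{(j)}=f(0,sV_n^{(j)})$. Given $\mathcal A_j$, the variable $Z^{(j)}$ is averaged over the values at $x_j,\dots,x_p$, all of them fresh, so $\mathbb E[Z^{(j)}|\mathcal A_j]=\mathbb E[Z|\mathcal A_{j-1}]$. Hence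
$$\Delta_j:=\mathbb E[Z|\mathcal A_j]-\mathbb E[Z|\mathcal A_{j-1}]=\mathbb E[Z-Z^{(j)}|\mathcal A_j].$$
Since $Z-\mathbb EZ=\sum_j\Delta_j$ with orthogonal martingale differences, Jensen's inequality gives
$$\mathrm{Var}\,Z=\sum_j\mathbb E|\Delta_j|^2\le\sum_j\mathbb E|Z-Z^{(j)}|^2.\tag{4}$$

Next we bound the increments. Let $M$ bound the norms, with respect to $|\cdot|$, of $df$ and $d^2f$ on $\{|x|\le s\}$; it is finite because $f$ is a continuous polynomial, and it does not depend on $n$. The increment is
$$sV_n^{(j)}-sV_n=sp^{-1/2}\bigl(e_{n,x_j,R'(x_j)}-e_{n,x_j,R(x_j)}\bigr),$$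
with squared norm at most $2s^2/p$, and the segment between the two points stays in $\{|x|\le s\}$. Let $\ell=df_{(0,sV_n)}$, the same functional for every $j$. Taylor's formula gives
$$|Z-Z^{(j)}|\le sp^{-1/2}\bigl(|\ell(e_{n,x_j,R'(x_j)})|+|\ell(e_{n,x_j,R(x_j)})|\bigr)+\frac{Ms^2}p .$$

Finally we sum. The vectors $e_{n,x_j,R(x_j)}$, $j=1,\dots,p$, are orthonormal, so Bessel's inequality gives $\sum_j|\ell(e_{n,x_j,R(x_j)})|^2\le M^2$, and the same with $R'$. Using $(\alpha+\beta)^2\le2\alpha^2+2\beta^2$ twice,
$$\sum_j|Z-Z^{(j)}|^2\le\frac{4s^2}p\cdot2M^2+p\cdot\frac{2M^2s^4}{p^2}=\frac{8M^2s^2+2M^2s^4}{p_n}\to0 .$$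
With (4) this proves Step B. A crude bound $|Z-Z^{(j)}|=O(p^{-1/2})$ for each $j$ would only give a bounded sum; the gain is Bessel's inequality.

**Step C: values on $X^*$ and on $P$.** If $L\in X^*$, then $L(\zeta,h)=\alpha\zeta+\sum_\gamma h_\gamma k_\gamma$ with $k\in\ell_2(\Gamma)$. As $V_n$ is a unit vector supported on $\Gamma_n$, $|L(0,sV_n)|\le s\bigl(\sum_{\gamma\in\Gamma_n}|k_\gamma|^2\bigr)^{1/2}\to0$, so $\varphi_n(L)\to0$. Moreover $V_n$ has exactly $p$ nonzero coordinates, all equal to $p^{-1/2}$, so $P(0,sV_n)=s^2\cdot p\cdot\frac1p=s^2$ identically, and $\varphi_n(P)=s^2$.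

**Step D: pass to the limit.** Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and put $\varphi(f)=\lim_{\mathcal U}\varphi_n(f)$ for continuous polynomials $f$. By Step A the sequence is bounded for $n\ge\deg f$, so the limit exists, and $|\varphi(f)|\le\|f\|_B$. The functional is linear, $\varphi(1)=1$, and it is multiplicative by Step B. Continuous polynomials are dense in $A_u(B)$, so $\varphi$ extends by continuity to an element of $M_{A_u(B)}$. By Step C, $\pi(\varphi)=0$ and $\varphi(P)=s^2$. $\square$

## 7. Choosing the constants: proof of Theorem 1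

Take $r=\tau$, $s=1+\tau$, $\kappa=16$, so $\delta=\frac1{16}$. Since $r^2+s^2=1+2\tau+2\tau^2\le(1+2\tau)^2$, (3) gives $(1+2\tau)^{-1}|x|\le\|x\|\le|x|$.

**Step 1: $|P|$ is small near $\zeta=0$.** Let $x=(\zeta,h)\in B$ with $|\zeta|\le\tau/16$, and let $\mu$ be as in Lemma 3. The two terms of the minimum serve for large and small $\mu$.

If $\mu\ge\tau/16$, then $|h|\le s(1-\mu)+\mu=s-\mu(s-1)=s-\mu\tau\le s-\tau^2/16$.

If $\mu<\tau/16$, then $\frac{|\zeta|+\mu}{2r}\le\frac{\tau/8}{2\tau}=\frac1{16}$, and $\sqrt{\frac12+\frac1{16}+\frac1{16}}=\sqrt{0.625}\le0.8$. Since $\tau\le s$,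
$$|h|\le0.8\,s+\frac\tau{16}\le0.8\,s+\frac s{16}=0.8625\,s\le s-\frac1{16}\le s-\frac{\tau^2}{16},$$
where we used $0.1375\,s\ge0.1375\ge\frac1{16}$ and $\tau\le1$.

In both cases
$$|P(x)|\le(s-\tau^2/16)^2\qquad\text{for }x=(\zeta,h)\in B,\ |\zeta|\le\tau/16.\tag{5}$$

**Step 2: compare the two sets.** If a net in $B$ tends weak-star to $0$, then its first coordinates tend to $0$, because $(\zeta,h)\mapsto\zeta$ is in $X^*$. So (5) gives $Cl_B(P,0)\subseteq\{|w|\le(1+\tau-\tau^2/16)^2\}$. By Lemma 4, $(1+\tau)^2=s^2\in\widehat P(M_0)$, and this number is outside the disc, since $0<s-\tau^2/16<s$. The cluster value theorem fails at $0$.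

**Step 3: the basis.** Let $(e_j)$ be an orthonormal basis of $E$. For $|\epsilon_j|\le1$,
$$\Bigl\|\sum\epsilon_ja_je_j\Bigr\|\le\Bigl|\sum\epsilon_ja_je_j\Bigr|\le\Bigl|\sum a_je_j\Bigr|\le(1+2\tau)\Bigl\|\sum a_je_j\Bigr\| .$$
So the basis is $(1+2\tau)$-unconditional. It is shrinking, since $X^*$ is $\ell_2$ with an equivalent norm and the coordinate functionals span a dense subspace there. Given $\varepsilon>0$, take $\tau=\min(1,\varepsilon/2)$: the basis is $(1+\varepsilon)$-unconditional and the conclusion of Theorem 3.1 fails. $\blacksquare$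

## 8. Bounded analytic functions, other points, other spaces: proof of Theorem 2

Let $X$, $P$ be as in Section 7, let $\varphi$ be the character of Lemma 4, and put $s'=s-\tau^2/16$, so $0<s'<s$.

**Part (a): dilate to transfer $\varphi$ to $H^\infty(B)$.** Let $f\in H^\infty(B)$, $0<\rho<1$ and $f_\rho(x)=f(\rho x)$. For $\|x\|<\rho$ and $\|v\|\le1$, the function $\xi\mapsto f(x+\xi v)$ is analytic and bounded by $\|f\|_B$ on $|\xi|<1-\rho$. Cauchy's estimate gives $|df_x(v)|\le\|f\|_B/(1-\rho)$. So $f$ is Lipschitz on the convex set $\rho B$, and $f_\rho\in A_u(B)$. Since $f\mapsto f_\rho$ is a unital homomorphism, $\psi_\rho(f)=\varphi(f_\rho)$ is a character of $H^\infty(B)$. It satisfies $\psi_\rho(L)=\rho\varphi(L)=0$ for $L\in X^*$, so it is in the fiber over $0$, and $\psi_\rho(P)=\rho^2s^2$. Choose $\rho<1$ with $\rho s>s'$. Then $\psi_\rho(P)\notin Cl_B(P,0)$.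

**Part (b): translate and shrink.** Let $x_0\in X$ with $\|x_0\|<1$, and let $b$ be the symmetric bilinear form of $P$. The map $x\mapsto x_0+(1-\|x_0\|)x$ sends $B$ into $B$ and is Lipschitz, so $\varphi_{x_0}(f)=\varphi\bigl(f(x_0+(1-\|x_0\|)\,\cdot)\bigr)$ is a character of $A_u(B)$. For $L\in X^*$ we get $\varphi_{x_0}(L)=L(x_0)$, so $\varphi_{x_0}\in M_{x_0}$. As $b(x_0,\cdot)\in X^*$ is killed by $\varphi$,
$$\varphi_{x_0}(P)=P(x_0)+(1-\|x_0\|)^2s^2.$$
On the other side, let $x_\alpha\in B$ tend weakly to $x_0$ and put $y_\alpha=x_\alpha-x_0$. Then $P(x_\alpha)=P(x_0)+2b(x_0,y_\alpha)+P(y_\alpha)$ with $b(x_0,y_\alpha)\to0$. The net $y_\alpha/(1+\|x_0\|)$ is in $B$ and weakly null, so (5) gives $\limsup|P(y_\alpha)|\le(1+\|x_0\|)^2s'^2$. Hence every $w\in Cl_B(P,x_0)$ satisfies $|w-P(x_0)|\le(1+\|x_0\|)^2s'^2$. The theorem fails at $x_0$ as soon as $(1-\|x_0\|)s>(1+\|x_0\|)s'$, that is, for $\|x_0\|<(s-s')/(s+s')$.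

**Part (c): put $X$ inside as an $\ell_\infty$-summand.** A space with a complemented subspace isomorphic to $\ell_2$ is isomorphic to $Y=X\oplus_\infty W$ for some Banach space $W$. Let $q:Y\to X$ be the projection; then $q(B_Y)=B_X$. If $y_\alpha\in B_Y$ tends weak-star to $0$, then $L(q(y_\alpha))\to0$ for $L\in X^*$, since $L\circ q\in Y^*$; so $q(y_\alpha)\in B_X$ tends weakly to $0$. Hence $Cl_{B_Y}(P\circ q,0)\subseteq Cl_{B_X}(P,0)$. On the other hand, $B_X\subset B_Y$ through $X\oplus0$, and $\psi(f)=\varphi(f|_{B_X})$ is a character of $A_u(B_Y)$. For $L\in Y^*$, $\psi(L)=\varphi(L|_X)=0$, so $\psi$ is in the fiber over $0$. Finally $\psi(P\circ q)=\varphi(P)=s^2\notin Cl_{B_X}(P,0)$. $\blacksquare$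

## 9. The factor $2$ for quadratic polynomials: proof of Theorem 3

We use the notation $|\cdot|,C,F_k,G_k$ of Section 3. Write $P(x)=b(x,x)$ with $|b(x,y)|\le\beta|x||y|$, let $N=N(P)$ and fix $\eta\in(0,1)$. For $x\in B$ we have $|x|\le C$.

As in the Hilbert case, $\varphi(P)=\varphi(P\circ G_k)$, but now $G_kx$ may leave the ball. The remedy is to compare $x$ with a second point $x'\in B$ that has almost the same head, $F_kx'\approx F_kx$, almost the same value $P(G_kx')\approx P(G_kx)$, and a tail almost $b$-orthogonal to that of $x$. Then $G_kx-G_kx'$ is close to $x-x'$, of norm at most $2$, while $P(G_kx-G_kx')\approx2P(G_kx)$. Homogeneity turns this into $|2P(G_kx)|\lesssim4N$. Such an $x'$ exists if $x$ has a gap, a block of coordinates where it is small, and averaging over many blocks makes gaps typical.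

Take $k_0$ from Lemma 2(ii): $|P(y)|\le(N+\eta)\|y\|^2$ for $y\in\ker F_{k_0}$.

**Step 1: choose the blocks so that a short gap can be traded for a long one.** For $k\ge k_0$ and $l\ge k$ let
$$S_{k,l}=\{(F_kx,P(G_kx)):x\in B,\ |(F_l-F_k)x|\le\eta\}\subset F_kX\times\mathbb C .$$
These sets are bounded in a finite-dimensional space, since $|F_kx|\le C$ and $|P(G_kx)|\le\beta C^2$. They contain the image of $x=0$, and they decrease in $l$, because $|(F_l-F_k)x|$ increases with $l$. The closures $\overline{S_{k,l}}$ form a decreasing sequence of nonempty compact sets, so there is $l(k)>k$ such that $S_{k,l(k)}$ lies in the $\eta$-neighborhood of $\bigcap_l\overline{S_{k,l}}$ (for the maximum of the two coordinate distances). Consequently, for every $x\in B$ with $|(F_{l(k)}-F_k)x|\le\eta$ and every $l\ge k$ there is $x'\in B$ with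
$$|(F_l-F_k)x'|\le\eta,\quad|F_kx-F_kx'|\le2\eta,\quad|P(G_kx)-P(G_kx')|\le2\eta:\tag{6}$$
move by $\eta$ to a point of $\overline{S_{k,l}}$ and by at most $\eta$ to a point of $S_{k,l}$. Now choose $k_0<k_1<k_2<\cdots$ with $k_{i+1}\ge l(k_i)$.

**Step 2: bound $P(G_{k_i}x)$ when $x$ has a gap in block $i$.** Let $x\in B$ with $|(F_{k_{i+1}}-F_{k_i})x|\le\eta$, and write $k=k_i$. Since $k_{i+1}\ge l(k)$, also $|(F_{l(k)}-F_k)x|\le\eta$. Choose $m\ge k$ with $|G_mx|\le\eta$. Then choose $l\ge m$ with
$$|b(F_mu,G_lv)|\le\eta|u||v|\quad\text{for all }u,v .$$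
This is possible because $|b(F_mu,G_lv)|\le|u|\bigl(\sum_{j\le m}|b(e_j,G_l\,\cdot)|^2\bigr)^{1/2}|v|$ and each functional $b(e_j,G_l\,\cdot)$ tends to $0$ in norm as $l\to\infty$. Take $x'$ as in (6) for this $l$, and put $c=G_kx$, $c'=G_kx'$.

The tails are almost $b$-orthogonal: $c=F_mc+G_mx$ and $c'=(F_l-F_k)x'+G_lx'$, and all vectors here have $|\cdot|$-norm at most $C$, so
$$|b(c,c')|\le|b(F_mc,G_lx')|+|b(F_mc,(F_l-F_k)x')|+|b(G_mx,c')|\le(C^2+2\beta C)\eta=:C_1\eta .$$
The difference of the tails has norm barely more than $2$: since $c-c'=(x-x')-F_k(x-x')$,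
$$\|c-c'\|\le2+C|F_k(x-x')|\le2+2C\eta .$$
As $c-c'\in\ker F_k\subset\ker F_{k_0}$, the choice of $k_0$ gives
$$|P(c)+P(c')-2b(c,c')|=|P(c-c')|\le4(N+\eta)(1+C\eta)^2 .$$
Write $2P(c)=(P(c)+P(c'))+(P(c)-P(c'))$ and use $|P(c)-P(c')|\le2\eta$. We get $2|P(c)|\le4(N+\eta)(1+C\eta)^2+2C_1\eta+2\eta$, that is,
$$|P(G_{k_i}x)|\le A_\eta:=2(N+\eta)(1+C\eta)^2+(C_1+1)\eta .$$

**Step 3: average over the blocks.** Let $\varphi\in M_0$ and $Q=\frac1K\sum_{i=0}^{K-1}P\circ G_{k_i}$. By Lemma 2(i), $\varphi(P)=\varphi(Q)$, so $|\varphi(P)|\le\sup_B|Q|$. For $x\in B$ we have $\sum_i|(F_{k_{i+1}}-F_{k_i})x|^2\le|x|^2\le C^2$, so at most $C^2/\eta^2$ indices $i$ violate the hypothesis of Step 2. For those we use $|P(G_{k_i}x)|\le\beta C^2$. Hence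
$$|\varphi(P)|\le\sup_B|Q|\le A_\eta+\frac{\beta C^4}{\eta^2K}.$$
Let $K\to\infty$, then $\eta\to0$. Since $A_\eta\to2N$, we get $|\varphi(P)|\le2N(P)$.

**Step 4: the constant $2$ is best possible.** In Section 4 take $r=s=t\ge1$, and keep $\kappa$ free. In Lemma 3 use the second term of the minimum and $\mu\le1$: for $(\zeta,h)\in B$,
$$|h|\le t\sqrt{\tfrac12+\tfrac1\kappa+\tfrac{|\zeta|+1}{2t}}+1 .$$
Along nets in $B$ that tend weakly to $0$ we have $\zeta\to0$, so $N(P)\le\Bigl(t\sqrt{\tfrac12+\tfrac1\kappa+\tfrac1{2t}}+1\Bigr)^2$. Lemma 4 gives $\varphi\in M_0$ with $\varphi(P)=t^2$; in particular $N(P)\ge t^2/2>0$ by the bound just proved. So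
$$\frac{|\varphi(P)|}{N(P)}\ge\Bigl(\sqrt{\tfrac12+\tfrac1\kappa+\tfrac1{2t}}+\tfrac1t\Bigr)^{-2}\longrightarrow2\qquad(t,\kappa\to\infty).$$
Hence no constant smaller than $2$ works for all spaces isomorphic to $\ell_2$. $\blacksquare$
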